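\title{Composants of indecomposable subcontinua of $\beta[0,\infty)\setminus[0,\infty)$}

\begin{abstract}
Let $A=[0,\infty)$ and let $A^*=\beta A\setminus A$ be its Stone--\v{C}ech remainder. We prove that under the continuum hypothesis every non-degenerate indecomposable subcontinuum of $A^*$ has exactly $2^{\mathfrak c}$ composants, which confirms a conjecture. This follows from a theorem of ZFC: if a non-degenerate indecomposable continuum $K\subset A^*$ has a $\pi$-base of size at most $\omega_1$, then every nonempty $G_\delta$ subset of $K$ contains $2^{\omega_1}$ points in pairwise different composants of $K$.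
\end{abstract}

\section{The question and the answer}

\subsection{Composants}

All spaces are Hausdorff. A \emph{continuum} is a nonempty compact connected space; it is \emph{indecomposable} if it is not the union of two proper subcontinua. The \emph{composant} of a continuum $X$ at $p\in X$ is the set of all $x\in X$ such that some proper subcontinuum of $X$ contains both $x$ and $p$. If $X$ is indecomposable, then two proper subcontinua with a common point have a proper subcontinuum as their union. So, when $X$ is also non-degenerate, lying in a common proper subcontinuum is an equivalence relation on $X$, and the composants are its classes. How many classes are there?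

Recall that a \emph{$\pi$-base} of $X$ is a family of nonempty open sets such that every nonempty open set contains a member of the family; $\pi w(X)$ is the least cardinality of a $\pi$-base. Let $\mathcal U$ be a $\pi$-base of a non-degenerate indecomposable continuum $X$, and let $p\in X$. A proper subcontinuum that contains $p$ misses some $U\in\mathcal U$. Hence
\begin{equation}\label{eq:composant}
\text{the composant of $X$ at $p$ is }\bigcup\{C_U: U\in\mathcal U,\ p\notin U\},
\end{equation}
where $C_U$ is the component of $p$ in $X\setminus U$. Each $C_U$ is a proper subcontinuum and is therefore nowhere dense in $X$ (Lemma~\ref{lem:nwd} below). If $X$ is metric, then $\mathcal U$ can be taken countable, and the Baire category theorem shows that $X$ has uncountably many composants; in fact it is known that the number is $\mathfrak c=2^{\aleph_0}$.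

Now let $A=[0,\infty)$ and $A^*=\beta A\setminus A$. Bellamy showed that $A^*$ is an indecomposable continuum, and Rudin showed that under the continuum hypothesis CH it has $2^{\mathfrak c}$ composants. Some hypothesis is needed: under the near coherence of filters axiom $A^*$ has only one composant, while it contains non-degenerate indecomposable subcontinua with at least $\mathfrak c$ composants. So it is consistent that the non-degenerate indecomposable subcontinua of $A^*$ have different numbers of composants. The paper \cite{source} poses the conjecture that CH excludes this: \emph{under CH every non-degenerate indecomposable subcontinuum of $A^*$ has $2^{\mathfrak c}$ composants}.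

The number $2^{\mathfrak c}$ is the largest conceivable one, because $|\beta A|\le 2^{\mathfrak c}$. Formula \eqref{eq:composant} makes it plausible that there are many composants: under CH a subcontinuum $K$ of $A^*$ has weight at most $\omega_1$, so a composant of $K$ is a union of at most $\omega_1$ nowhere dense sets. But the Baire category theorem is about countable unions, and even a version of it for $\omega_1$ sets would not by itself give $2^{\mathfrak c}$ composants. Moreover $K$ is given to us without any description. The conjecture is nevertheless true.

\begin{theorem}[CH]\label{thm:A}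
Every non-degenerate indecomposable subcontinuum $K$ of $A^*$ has exactly $2^{\mathfrak c}$ composants. Moreover, every nonempty $G_\delta$ subset of $K$ meets $2^{\mathfrak c}$ of them.
\end{theorem}

CH enters only through cardinal arithmetic. The work is done in ZFC.

\begin{theorem}[ZFC]\label{thm:B}
Let $K\subset A^*$ be a non-degenerate indecomposable continuum with $\pi w(K)\le\omega_1$. Then every nonempty $G_\delta$ subset of $K$ contains $2^{\omega_1}$ points that lie in pairwise different composants of $K$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]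
The sets $\{g\ne0\}$ with $g\in C(\beta A)$ form a base of $\beta A$, and $|C(\beta A)|=|C^*(A)|=\mathfrak c$ since $A$ is separable. So $K$ has weight at most $\mathfrak c$, and under CH $\pi w(K)\le\omega_1$. By Theorem~\ref{thm:B} every nonempty $G_\delta$ subset of $K$, in particular $K$ itself, meets at least $2^{\omega_1}=2^{\mathfrak c}$ composants. Conversely $K$ has at most $|K|\le|\beta A|\le2^{2^{\omega}}=2^{\mathfrak c}$ composants, since a separable Hausdorff space has at most $2^{2^\omega}$ points.
\end{proof}

The hypothesis $\pi w(K)\le\omega_1$ cannot simply be omitted from Theorem~\ref{thm:B}: under near coherence of filters the conclusion fails for $K=A^*$, which then has only one composant.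

\subsection{The plan}\label{sec:plan}

To separate two points $x,y$ of $K$ into different composants we must, by \eqref{eq:composant}, make sure that for no member $U$ of a $\pi$-base do $x$ and $y$ lie in one component of $K\setminus U$. We detect components by a discrete coordinate. We shall cover $K\setminus U$ by the closure $\overline{B}$ in $\beta A$ of a union $B$ of disjoint compact intervals $B_0,B_1,\dots$ in $A$ tending to infinity. A point $x\in A^*\cap\overline B$ has an \emph{index} $\rho_B(x)$: the ultrafilter of all $J\subset\omega$ such that $x$ lies in the closure of $\bigcup_{k\in J}B_k$. The index is constant on connected sets. So it suffices that, for every $U$, the points $x,y$ do not both lie in $K\setminus U$ with the same index.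

The $2^{\omega_1}$ points will be the ends of a binary tree of height $\omega_1$. We construct decreasing closed $G_\delta$ sets $Z_\alpha\subset K$ and continuous surjections $\theta_\alpha:Z_\alpha\to2^\alpha$ for $\alpha<\omega_1$. At stage $\alpha$ one set $U$ is treated: we shrink $Z_\alpha$ so that points of $K\setminus U$ with different labels $\theta_\alpha$ no longer have the same index for $U$, and at the same time we add one new binary digit to the label. Points whose labels are still equal at stage $\alpha$ are not separated there, but each $U$ is treated again uncountably often, hence also after the labels have split. The single stage is the Splitting Lemma~\ref{lem:split}; its idea is shown on two labels in Section~\ref{sec:two}.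

Section~\ref{sec:std} sets up the index. Section~\ref{sec:dich} contains the one place where indecomposability meets the geometry of the half-line: if $K$ meets one of the sets on which the index is constant, then it contains this set or is contained in it. Section~\ref{sec:shadows} draws two consequences, Section~\ref{sec:split} proves the Splitting Lemma, and Section~\ref{sec:tree} builds the tree.

\section{Facts used}\label{sec:facts}

For subsets of $\beta A$ bars denote closures in $\beta A$; for subsets of a compact set $K\subset\beta A$ these are also the closures in $K$. A \emph{cozero set} of a space $X$ is a set $\{g\neq0\}$ with $g:X\to\mathbb R$ continuous, and a zero set is the complement of a cozero set. A subspace is \emph{$C^*$-embedded} if every bounded continuous real function on it extends continuously to the whole space. An \emph{F-space} is a completely regular space in which all cozero sets are $C^*$-embedded. The remainder $\omega^*=\beta\omega\setminus\omega$ is the space of free ultrafilters on $\omega$; the sets $R^*=\{r\in\omega^*:R\in r\}$, $R\subset\omega$, form a base of clopen sets, and every map from $\omega$ to a compact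 space extends continuously to $\beta\omega$. We use the following facts.

\begin{itemize}
\item[(G1)] For closed $F,F'\subset A$ we have $\overline F\cap\overline{F'}=\overline{F\cap F'}$ \cite[6.5]{GJ}; closed subsets of $A$ are zero sets. In particular disjoint closed subsets of $A$ have disjoint closures.
\item[(G2)] $A^*$ is a compact F-space \cite[14.27]{GJ}, and so is each of its closed subspaces \cite[14.26]{GJ}. (For the description of F-spaces by cozero sets see \cite[14.25]{GJ}.)
\item[(G3)] In a compact space, closed $G_\delta$ sets are zero sets; and if $x$ lies in a $G_\delta$ set $S$, then there is a closed $G_\delta$ set $P$ with $x\in P\subset S$ (intersect countably many zero sets).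
\end{itemize}

\begin{lemma}\label{lem:nwd}
A proper subcontinuum $H$ of an indecomposable continuum $K$ is nowhere dense in $K$.
\end{lemma}

\begin{proof}
Closures are taken in $K$. Suppose first that $K\setminus H$ is connected. Then $\overline{K\setminus H}$ is a continuum and $K=H\cup\overline{K\setminus H}$ with $H\ne K$, so $\overline{K\setminus H}=K$, as required. Suppose now that $K\setminus H=M\sqcup M'$ with $M,M'$ nonempty and open. The set $H\cup M=K\setminus M'$ is closed. It is also connected: if $H\cup M=C\sqcup D$ with $C,D$ clopen in $H\cup M$ and, say, $H\subset C$, then $D$ is closed in $K$; and since $D\subset M$ is open in $M$, it is open in $K$. As $K$ is connected and $D\ne K$, we get $D=\emptyset$. The same argument with $M$ and $M'$ exchanged shows that $H\cup M'$ is a continuum. So $K$ is the union of the two proper subcontinua $H\cup M$ and $H\cup M'$, a contradiction.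
\end{proof}

\section{Standard families and the index}\label{sec:std}

\begin{definition}
A \emph{standard family} is a sequence $N=(N_j)_{j\in\omega}$ of intervals $N_j=[p_j,q_j]\subset A$ with $p_j<q_j<p_{j+1}$ and $p_j\to\infty$. We also write $N$ for the set $\bigcup_jN_j$. For closed sets $F_j\subset N_j$ and $J\subset\omega$ put $F_J=\bigcup_{j\in J}F_j$, which is closed in $A$, and for $u\in\omega^*$ put
\[
F_u=\bigcap_{J\in u}\overline{F_J}.
\]
\end{definition}

We have $F_u\subset A^*$: since $u$ is free, for every $m$ there is $J\in u$ with $F_J\subset[m,\infty)$, and the closure of $[m,\infty)$ misses the set $[0,m)$, which is open in $\beta A$. Fix $J_0\in u$. The sets $J\in u$ with $J\subset J_0$ already give the whole intersection, so $F_u$ depends only on the $F_j$ with $j\in J_0$. We may therefore speak of $F_u$ when the $F_j$ are defined only for the $j$ in some member of $u$. If all $F_j$ are intervals $[a_j,b_j]$, possibly degenerate, we write $[a,b]_u$ for $F_u$.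

\begin{lemma}\label{lem:calc}
Let $F_j,F_j'\subset N_j$ be closed and $u\in\omega^*$.
\begin{itemize}
\item[(a)] $F_u\cap F'_u=(F_j\cap F'_j)_u$ and $F_u\cup F_u'=(F_j\cup F_j')_u$. If $\{j:F_j=\emptyset\}\in u$, then $F_u=\emptyset$; otherwise $F_u\ne\emptyset$.
\item[(b)] If $F_j=\{c_j\}$ for all $j$, then $F_u$ is a single point, denoted $c_u$, and $\{j:c_j\in O\}\in u$ for every open $O\subset\beta A$ containing $c_u$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) As the $N_j$ are disjoint, $F_J\cap F_J'=\bigcup_{j\in J}(F_j\cap F_j')$, and (G1) gives the first formula. In the second, $\subset$ is clear. If $x\notin F_u\cup F'_u$, then $x\notin\overline{F_J}$ and $x\notin\overline{F'_{J'}}$ for some $J,J'\in u$, so $x\notin\overline{F_{J\cap J'}\cup F'_{J\cap J'}}$. Let $J=\{j:F_j=\emptyset\}$. If $J\in u$, then $F_u\subset\overline{F_J}=\emptyset$. If $J\notin u$, then no $J'\in u$ is contained in $J$, so all $\overline{F_{J'}}$, $J'\in u$, are nonempty, and $F_u\neq\emptyset$ by compactness.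

(b) $F_u\ne\emptyset$ by (a). Let $x\in F_u$ and let $O\ni x$ be open. Then $O$ meets $F_J$ for every $J\in u$, so $\{j:c_j\in O\}$ meets every member of $u$ and hence belongs to $u$. Two different points of $F_u$ would have disjoint neighborhoods and so give two disjoint members of $u$.
\end{proof}

\begin{lemma}[The index]\label{lem:index}
Let $N$ be a standard family. For $x\in A^*\cap\overline N$ put $\rho_N(x)=\{J\subset\omega:x\in\overline{N_J}\}$.
\begin{itemize}
\item[(a)] $\rho_N$ is a continuous map from $A^*\cap\overline N$ to $\omega^*$, and $\rho_N^{-1}(u)=N_u$ for $u\in\omega^*$. Every connected nonempty subset of $A^*\cap\overline N$ lies in a single $N_u$.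
\item[(b)] Each $N_u$ is a continuum.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (G1), $\overline N$ is the disjoint union of $\overline{N_J}$ and $\overline{N_{\omega\setminus J}}$, so exactly one of $J,\omega\setminus J$ is in $\rho_N(x)$; also $\overline{N_J}\cap\overline{N_{J'}}=\overline{N_{J\cap J'}}$, so $\rho_N(x)$ is closed under intersections. It is clearly closed under supersets, and so it is an ultrafilter. It is free, because for finite $J$ the set $N_J$ is compact and thus $\overline{N_J}=N_J\subset A$. The preimages of $J^*$ and $(\omega\setminus J)^*$ are the sets $A^*\cap\overline{N_J}$ and $A^*\cap\overline{N_{\omega\setminus J}}$. They are closed and complementary, hence open, so $\rho_N$ is continuous. We have $x\in N_u$ if and only if $u\subset\rho_N(x)$, and this means $u=\rho_N(x)$, since both are ultrafilters. The image of a nonempty connected set is connected in the zero-dimensional space $\omega^*$, hence a point.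

(b) $N_u\neq\emptyset$ by Lemma~\ref{lem:calc}. Suppose $N_u=S\sqcup S'$ with $S,S'$ closed and nonempty. Take open sets $O\supset S$, $O'\supset S'$ in $\beta A$ with disjoint closures. By compactness there is $J\in u$ with $\overline{N_J}\subset O\cup O'$. For $j\in J$ the connected set $N_j$ lies in $O$ or in $O'$. So for some $J'\in u$, $J'\subset J$, the set $N_{J'}$ lies in one of them, say in $O$. Then $N_u\subset\overline O$ misses $S'$, a contradiction.
\end{proof}

One may picture $N_u$ as an interval with end points $p_u,q_u$; points $c_j\in N_j$ cut it into $[p,c]_u$ and $[c,q]_u$, which have only $c_u$ in common. The next lemma supplies the families that we need.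

\begin{lemma}[Interval covers]\label{lem:cover}
Let $L\neq\emptyset$ be a closed subset of $\beta A$ with $L\subset A^*$, and let $y_0\in A^*\setminus L$. There are a standard family $N$ and an open set $G'\subset\beta A$ with $L\subset G'\subset\overline N$ and $y_0\notin\overline N$.
\end{lemma}

\begin{proof}
Take open $G,G'\subset\beta A$ with $L\subset G'\subset\overline{G'}\subset G$ and $y_0\notin\overline G$. The set $A\setminus G$ is unbounded: otherwise it would be compact, yet $y_0\in A^*$ lies in the closure of $A\setminus\overline G\subset A\setminus G$. So the components of $A\cap G$ are bounded relatively open intervals of $A$. Let $C=A\cap\overline{G'}$. It is closed in $A$ and contained in $G$, and it is unbounded because $\emptyset\ne L\subset G'\subset\overline{G'\cap A}\subset\overline C$ and $L\subset A^*$.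

Consider the components of $A\cap G$ that meet $C$. For each $m$ the compact set $C\cap[0,m]$ is covered by finitely many of them; any other one that meets $[0,m]$ meets $C$ beyond $m$ and so contains $m$, and there is at most one such component. Thus these components form a locally finite family, which is infinite since $C$ is unbounded and each component is bounded. Enumerate them from left to right as $I_0,I_1,\dots$. Each $C\cap I_j$ is compact: it is bounded, a limit point of it lies in $C\subset G$, and an end point of $I_j$ that is not in $I_j$ is not in $G$. Choose a non-degenerate compact interval $N_j$ with $C\cap I_j\subset N_j\subset I_j$. Then $N=(N_j)$ is a standard family with $C\subset N\subset G$, and $G'\subset\overline{G'\cap A}\subset\overline C\subset\overline N\subset\overline G\not\ni y_0$.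
\end{proof}

\section{Indecomposable continua and the sets of constant index}\label{sec:dich}

An indecomposable continuum inside $N_u$ cannot be cut.

\begin{lemma}\label{lem:cut}
Let $K\subset N_u$ be an indecomposable continuum and let $c_j\in N_j=[p_j,q_j]$ for all $j$ in some member of $u$. Then $K\subset[p,c]_u$ or $K\subset[c,q]_u$.
\end{lemma}

\begin{proof}
Let $K_1=K\cap[p,c]_u$ and $K_2=K\cap[c,q]_u$. By Lemma~\ref{lem:calc}, $K=K_1\cup K_2$ and $K_1\cap K_2\subset\{c_u\}$. Suppose that neither set is $K$. Then both are nonempty, and $K_1\cap K_2=\{c_u\}$ as $K$ is connected. If $K_1=S\sqcup S'$ with $S,S'$ closed, $c_u\in S$ and $S'\ne\emptyset$, then $S'\cap K_2=\emptyset$, so $K=(S\cup K_2)\sqcup S'$ contradicts the connectedness of $K$. Hence $K_1$ is connected, and by the same argument with $K_1$ and $K_2$ exchanged so is $K_2$. So $K$ is the union of two proper subcontinua, a contradiction.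
\end{proof}

To use the index of a family $B$ for points of $K$ we must know how the continua $B_r$ lie relative to $K$. The answer is as good as it can be.

\begin{lemma}[Dichotomy]\label{lem:dich}
Let $K\subset A^*$ be a non-degenerate indecomposable continuum, $B$ a standard family, $r\in\omega^*$ and $K\cap B_r\ne\emptyset$. Then $K\subset B_r$ or $B_r\subset K$.
\end{lemma}

\begin{example}
Indecomposability is needed. Let $B_j=[c_j,d_j]$ with $p_j<c_j<q_j<d_j<p_{j+1}$, and let $K=N_u$, which is decomposable as the union of $[p,c]_u$ and $[c,q]_u$. Lemma~\ref{lem:calc} for the standard family of the intervals $[p_j,d_j]$ gives $K\cap B_u=[c,q]_u\ne\emptyset$. But by (G1) $p_u\in K\setminus B_u$ and $d_u\in B_u\setminus K$.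
\end{example}

The idea of the proof is to give $K$ coordinates too. We enclose $K$ in some $N_u$ and compare the intervals $N_j$ and $B_k$ one by one. An ultrafilter on the pairs $(j,k)$ selects one relative position. Nested positions are easily dealt with, and overlaps as in the example are excluded by cutting.

\begin{proof}[Proof of Lemma~\ref{lem:dich}]
Suppose there are $y\in K\setminus B_r$ and $x\in B_r\setminus K$, and let $z\in K\cap B_r$. By Lemma~\ref{lem:cover} with $L=K$ and $y_0=x$ there is a standard family $N$ with $K\subset\overline N$ and $x\notin\overline N$; by Lemma~\ref{lem:index}, $K\subset N_u$ for some $u$. Let $N_j=[p_j,q_j]$ and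
\[
\Gamma=\{(j,k):N_j\cap B_k\ne\emptyset\}.
\]
By (G1), $z\in\overline N\cap\overline B=\overline{N\cap B}$, and $N\cap B$ is the union of the locally finite disjoint family of compact sets $N_j\cap B_k$, $(j,k)\in\Gamma$. For $\Sigma\subset\Gamma$ the set $\bigcup_{(j,k)\in\Sigma}(N_j\cap B_k)$ is closed in $A$, so the argument of Lemma~\ref{lem:index}(a) shows that
\[
s=\Bigl\{\Sigma\subset\Gamma: z\in\overline{\textstyle\bigcup_{(j,k)\in\Sigma}(N_j\cap B_k)}\Bigr\}
\]
is an ultrafilter on $\Gamma$. If $J\in u$, then $\{(j,k)\in\Gamma:j\in J\}\in s$, because $z\in N_u$ gives $z\notin\overline{N_{\omega\setminus J}}$. Likewise $\{(j,k)\in\Gamma:k\in R\}\in s$ for $R\in r$, because $z\notin\overline{B_{\omega\setminus R}}$. Consequently the first projection of every $\Sigma\in s$ belongs to $u$ and the second to $r$: otherwise $\Sigma$ would be disjoint from one of the sets just shown to be in $s$.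

Let $(j,k)\in\Gamma$ be such that neither of $N_j$, $B_k$ contains the other. If $p_j<\min B_k$, then $q_j<\max B_k$; otherwise $\max B_k<q_j$ and $\min B_k<p_j$. So $\Gamma$ is the union of the following four sets, and one of them belongs to $s$:
\begin{itemize}
\item[] $\Gamma_1$: $B_k\subset N_j$; \qquad $\Gamma_3$: $p_j<\min B_k\le q_j<\max B_k$;
\item[] $\Gamma_2$: $N_j\subset B_k$; \qquad $\Gamma_4$: $\min B_k<p_j\le\max B_k<q_j$.
\end{itemize}

\emph{$\Gamma_1\in s$.} The second projection $R$ of $\Gamma_1$ is in $r$, and $B_R\subset N$. So $x\in B_r\subset\overline{B_R}\subset\overline N$, a contradiction.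

\emph{$\Gamma_2\in s$.} On $\Gamma_2$ the number $k=k(j)$ is determined by $j$, as $q_j\in B_k$. For $R\in r$ the set $\{(j,k)\in\Gamma_2:k\in R\}$ is in $s$, so its first projection $J'$ is in $u$. Since $N_{J'}\subset B_R$, we get $K\subset N_u\subset\overline{B_R}$. This holds for all $R\in r$, so $K\subset B_r$, contradicting $y$.

\emph{$\Sigma\in s$, where $\Sigma$ is $\Gamma_3$ or $\Gamma_4$.} Again $k=k(j)$ is determined by $j$, as $q_j\in B_k$ (for $\Gamma_3$) or $p_j\in B_k$ (for $\Gamma_4$). Let $J_0\in u$ be the first projection of $\Sigma$. For $j\in J_0$ put
\begin{align*}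
&c_j=\min B_{k(j)},\quad D_j=[c_j,q_j],\quad E_j=[p_j,c_j]&&\text{if }\Sigma=\Gamma_3,\\
&c_j=\max B_{k(j)},\quad D_j=[p_j,c_j],\quad E_j=[c_j,q_j]&&\text{if }\Sigma=\Gamma_4.
\end{align*}
In both cases $N_j=D_j\cup E_j$, $D_j\cap E_j=\{c_j\}$, $D_j=N_j\cap B_{k(j)}$, and $E_j$ is non-degenerate.

For $R\in r$ the set $J'=\{j\in J_0:k(j)\in R\}$ is in $u$, and $D_{J'}\subset B_R$. So $D_u\subset B_r$. As $y\in K\setminus B_r$, Lemma~\ref{lem:cut} yields $K\subset E_u$. On the other hand, for $J\in u$ we have $\{(j,k)\in\Sigma:j\in J\}\in s$, so $z\in\overline{D_{J\cap J_0}}$; thus $z\in D_u$. Hence $z\in D_u\cap E_u$, that is, $z=c_u$.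

Now we cut once more, close to $z$. As $y\neq z$, there is an open $O\ni c_u$ with $y\notin\overline O$. By Lemma~\ref{lem:calc}(b), $J_1=\{j\in J_0:c_j\in O\}\in u$. For $j\in J_1$ choose $e_j\in E_j\setminus\{c_j\}$ so close to $c_j$ that the interval $M_j$ with end points $e_j$ and $c_j$ lies in $O$. The point $e_j$ divides $N_j$ into two closed intervals: one, $E'_j\subset E_j$, does not contain $c_j$, and the other is $D_j\cup M_j$. By Lemma~\ref{lem:cut}, $K\subset E'_u$ or $K\subset(D_j\cup M_j)_u$. The first is impossible, since $c_u=z\in K$ while $\{c_u\}\cap E'_u=(\{c_j\}\cap E_j')_u=\emptyset$. In the second case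
\[
K\subset(D_j\cup M_j)_u\cap E_u=\bigl((D_j\cup M_j)\cap E_j\bigr)_u=M_u\subset\overline O,
\]
which is impossible because $y\in K\setminus\overline O$.
\end{proof}

\section{Indices of open sets and of nowhere dense zero sets}\label{sec:shadows}

From now on $K$ is a fixed non-degenerate indecomposable subcontinuum of $A^*$. In this section and the next, $B$ is a standard family with $K\not\subset\overline B$. We write
\[
\rho=\rho_B|_{K\cap\overline B},\qquad \Omega=\rho(K\cap\overline B)\subset\omega^*.
\]
Let $r\in\Omega$. Then $B_r$ meets $K$, and $K\subset B_r$ is excluded by $K\not\subset\overline B$. So by Lemmas~\ref{lem:dich}, \ref{lem:index}(b) and \ref{lem:nwd},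
\begin{equation}\label{eq:Br}
B_r\subset K\ \text{ and }\ B_r\ \text{is nowhere dense in }K\qquad(r\in\Omega).
\end{equation}
Here lies the gain from Section~\ref{sec:dich}: every point of $A^*\cap\overline B$ whose index is in $\Omega$ is automatically in $K$.

The set $\Omega$ is compact, but nothing else is known about it. The first consequence of \eqref{eq:Br} says that, for nonempty open sets $Q\subset\overline B$ of $K$, the image $\rho(Q)$ has nonempty interior in $\Omega$.

\begin{lemma}\label{lem:open}
Let $Q\ne\emptyset$ be open in $K$, $Q\subset\overline B$. There are $G\subset\omega$ and a nonempty open $Q_1\subset Q$ such that $\rho(Q_1)\subset G^*$ and $\Omega\cap G^*\subset\rho(Q)$.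
\end{lemma}

\begin{proof}
Let $Q=K\cap V$ with $V$ open in $\beta A$. Choose $x\in Q$ and an open $V_1\ni x$ with $\overline{V_1}\subset V$. Put $Q_1=K\cap V_1$ and $G=\{k:B_k\cap V_1\neq\emptyset\}$.

Let $x'\in Q_1$. If $G\notin\rho(x')$, then $x'\in\overline{B_{\omega\setminus G}}$, although the neighborhood $V_1$ of $x'$ misses $B_{\omega\setminus G}$; a contradiction. So $\rho(Q_1)\subset G^*$.

Let $r\in\Omega\cap G^*$. Every $R\in r$ meets $G$, so $\overline{B_R}\cap\overline{V_1}\ne\emptyset$ for all $R\in r$, and by compactness there is a point in $B_r\cap\overline{V_1}$. By \eqref{eq:Br} this point is in $K\cap V=Q$, and its index is $r$.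
\end{proof}

The second consequence is about a zero set $Z$ that is nowhere dense in $K$. A priori $Z$ might still meet every $B_r$, $r\in\Omega$, so that the indices of points of $Z$ would be no restriction at all. The next lemma says that this does not happen over any nonempty open subset of $K$ that lies in $\overline B$. The idea is as follows. Let $f$ be a function that defines $Z$. If $f$ vanishes somewhere on $B_r$, then the minimum of $f$ on $B_k$ tends to $0$ along $r$. So short intervals in the $B_k$ on which $f$ is close to its minimum converge to sets on which $f=0$. If this happens for all indices $r$ of points of an open set, then these short intervals fill out an open subset of $K$, and $f=0$ on it.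

\begin{lemma}\label{lem:miss}
Let $f:\beta A\to[0,1]$ be continuous and let $Z=\{x\in K:f(x)=0\}$ be nowhere dense in $K$. Let $Q\neq\emptyset$ be open in $K$, $Q\subset\overline B$. Then $\rho(Q)\not\subset\rho(Z\cap\overline B)$.
\end{lemma}

\begin{proof}
Suppose $\rho(Q)\subset\rho(Z\cap\overline B)$. Take $G$ and $Q_1$ from Lemma~\ref{lem:open}. For $k\in\omega$ let $\mu_k=\min_{B_k}f$, let $I_k\subset B_k$ be a non-degenerate compact interval on which $f<\mu_k+2^{-k}$, and let $c_k$ be its midpoint. Let $V=\bigcup_{k\in G}\operatorname{int}I_k$ and $V^e=\beta A\setminus\overline{A\setminus V}$. The set $V^e$ is open, and $V^e\subset\overline V$ since $A$ is dense in $\beta A$. We show that $V^e\cap K$ is a nonempty subset of $Z$, which contradicts the assumption on $Z$.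

\emph{$V^e\cap K\ne\emptyset$.} Let $x\in Q_1$ and $r=\rho(x)\in\Omega\cap G^*$. The point $c_r$ lies in $B_r\subset K$. As $G\in r$, it also lies in $\overline{\{c_k:k\in G\}}$, and by (G1) this set misses $\overline{A\setminus V}$. So $c_r\in V^e\cap K$.

\emph{$V^e\cap K\subset Z$.} Let $y\in V^e\cap K$. Then $y\in\overline{I_G}\subset\overline{B_G}$, so $r=\rho(y)\in\Omega\cap G^*\subset\rho(Q)\subset\rho(Z\cap\overline B)$. Hence there is $z\in Z\cap B_r$. Let $\epsilon>0$. For each $R\in r$ the neighborhood $\{f<\epsilon/2\}$ of $z\in\overline{B_R}$ meets $B_R$, so $\{k:\mu_k<\epsilon/2\}$ meets every member of $r$ and is therefore in $r$. As $r$ is free and $G\in r$, also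
\[
R=\{k\in G:\mu_k+2^{-k}<\epsilon\}\in r .
\]
Now $y\in\overline{I_G}\cap\overline{B_R}=\overline{I_R}$ by (G1), and $f<\epsilon$ on $I_R$. So $f(y)\le\epsilon$. As $\epsilon>0$ was arbitrary, $y\in Z$.
\end{proof}

\section{The Splitting Lemma}\label{sec:split}

\subsection{Two points by hand}\label{sec:two}

Here is the smallest case in which the method is visible. Let $f:\beta A\to[0,1]$ be continuous, and let $Z=\{x\in K:f(x)=0\}$ be nonempty and nowhere dense in $K$. Assume for simplicity that $\{x\in K:f(x)<1/m\}\subset\overline B$ for some $m\ge1$. \emph{Then $Z$ contains two points with different indices.} This is not obvious, since a priori $Z$ could be contained in a single $B_r$.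

We approach $Z$ from outside. Put $n_1=m$. Given $n_j\ge m$, Lemma~\ref{lem:miss} for $Q=\{x\in K:f(x)<1/n_j\}$ yields $x_j\in K$ with $f(x_j)<1/n_j$ and $\rho(x_j)\notin\rho(Z)$. By compactness, $\rho(Z)=\bigcap_{n>m}\rho(\{x\in K:f(x)\le1/n\})$: if $B_r$ meets all the sets $\{x\in K:f(x)\le1/n\}$, it meets their intersection $Z$. So there are $n_{j+1}>n_j$ and $R_j\in\rho(x_j)$ such that $R_j^*$ misses the compact set $\rho(\{x\in K:f(x)\le1/n_{j+1}\})$. Later points $x_i$, $i>j$, lie in $\{f<1/n_{j+1}\}$, so $R_j\notin\rho(x_i)$. Subtracting from each $R_i$ the finitely many $R_j$ with $j<i$, we may assume that the $R_j$ are pairwise disjoint. Let $R=\bigcup_{j\text{ even}}R_j$. Then every cluster point of $x_2,x_4,\dots$ lies in $Z\cap\overline{B_R}$, and every cluster point of $x_1,x_3,\dots$ lies in $Z\cap\overline{B_{\omega\setminus R}}$. So these cluster points have different indices.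

The disjoint sets $R_j$ do the work. Any labeling of the numbers $j$ becomes a function on $\omega$, constant on each $R_j$, so that the label of a limit can be read off from its index. To obtain the Splitting Lemma, we make four changes.
\begin{itemize}
\item The labels are pairs $(t_j,\delta_j)$: the first coordinates are dense in a prescribed compact set $T$ of old labels, and $\delta_j\in\{0,1\}$ is the new digit.
\item The points $x_j$ become open sets $O_j$, because we want to end with a closed $G_\delta$ set on which the label is continuous. This is where the F-space property enters: the label, defined on the cozero set $\bigcup_jO_j$, extends continuously to $K$.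
\item Parts of $K$ near $Z$ may lie outside $\overline B$, where there is no index. There nothing has to be separated either, and this is expressed by a function $h$ that vanishes there.
\item $Z$ may have interior in $K$, and then it cannot be approached from outside in this way. It turns out to be enough to treat, besides nowhere dense sets, the opposite extreme, alternative (II) in the next definition.
\end{itemize}

\begin{definition}
Let $Z$ be a nonempty closed $G_\delta$ subset of $K$. We consider two properties:
\begin{itemize}
\item[(I)] $Z$ is nowhere dense in $K$;
\item[(II)] every nonempty $G_\delta$ subset of $K$ contained in $Z$ has nonempty interior in $K$.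
\end{itemize}
\end{definition}

Both properties pass to all nonempty closed $G_\delta$ sets of $K$ contained in $Z$.

\begin{remark}
For $K=A^*$ property (II) always holds. By (G3) it suffices to show that a nonempty set $Z=\{x\in A^*:f(x)=0\}$, with $f:\beta A\to[0,1]$ continuous, has nonempty interior in $A^*$. Each set $A\cap\{f<1/n\}$ is unbounded, since its closure contains $Z$. As these sets are open in $A$, there is a standard family $I$ with $I_n\subset\{f<1/(n+1)\}$. Then $A^*\setminus\overline{A\setminus\bigcup_n\operatorname{int}I_n}$ is open in $A^*$; it is nonempty, because by (G1) it contains all points $c_u$ for $c_n$ the midpoint of $I_n$; and it lies in $\overline{\bigcup_{n\ge m}I_n}$ for every $m$, so $f=0$ on it.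
\end{remark}

\subsection{Open sets with disjoint sets of indices}

Let $Z$ be a nonempty closed $G_\delta$ subset of $K$, let $T\subset[0,1]$ be nonempty and compact, and let $\theta:Z\to T$ be a continuous surjection. By (G3) and Tietze's theorem we may fix a continuous $f:\beta A\to[0,1]$ with $Z=\{x\in K:f(x)=0\}$ and a continuous extension $\hat\theta:K\to[0,1]$ of $\theta$. For $t\in T$ and $n\ge1$ put
\[
E_n(t)=\{x\in K:f(x)<\tfrac1n,\ |\hat\theta(x)-t|<\tfrac1n\}.
\]
This set is open in $K$, and it is nonempty since $\theta$ is onto.

\begin{lemma}\label{lem:disjoint}
Let $Z$ satisfy (I) or (II), and let $(t_j)_{j\ge1}$ be a sequence in $T$. There are pairwise disjoint nonempty cozero sets $O_j\subset E_j(t_j)$ of $K$ such that each $j$ is either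
\begin{itemize}
\item[] \emph{outer}: $O_j\cap\overline B=\emptyset$; or
\item[] \emph{inner}: $O_j\subset\overline B$ and $\rho(O_j)\subset R_j^*$,
\end{itemize}
where the sets $R_j\subset\omega$, $j$ inner, are pairwise disjoint.
\end{lemma}

\begin{proof}[Proof in case (I)]
As in Section~\ref{sec:two} we move towards $Z$. Put $n_1=1$. Given $n_j$, let $E=E_{n_j}(t_j)$. We choose $O_j$ and an integer $k_j\ge1$, and then put $n_{j+1}=\max(n_j,k_j,j+1)$.

(a) Suppose $E\not\subset\overline B$. The nonempty open set $E\setminus\overline B$ is not contained in $Z$. So there are $x\in E\setminus\overline B$ and $k_j$ with $f(x)>1/k_j$. Let $O_j$ be a cozero neighborhood of $x$ in $(E\setminus\overline B)\cap\{f>1/k_j\}$; $j$ is outer.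

(b) Suppose $E\subset\overline B$. By Lemma~\ref{lem:miss} there is $x\in E$ with
\[
\rho(x)\notin\rho(Z\cap\overline B)=\bigcap_{k\ge1}\rho\bigl(K\cap\overline B\cap\{f\le\tfrac1k\}\bigr);
\]
the equality holds by compactness, as in Section~\ref{sec:two}. So there are $k_j$ and $R_j\in\rho(x)$ such that
\begin{equation}\label{eq:Rj}
R_j^*\cap\rho\bigl(K\cap\overline B\cap\{f\le\tfrac1{k_j}\}\bigr)=\emptyset.
\end{equation}
For each earlier inner $i<j$ we have $f(x)<1/n_j\le1/k_i$, so $R_i\notin\rho(x)$ by \eqref{eq:Rj} for $i$. Hence we may shrink $R_j$ within $\rho(x)$ so that it is disjoint from these finitely many $R_i$, and \eqref{eq:Rj} is preserved. Let $O_j$ be a cozero neighborhood of $x$ in $E\cap\rho^{-1}(R_j^*)$, which is open in $K$ because $E\subset\overline B$; $j$ is inner.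

Since $n_j\ge j$, we have $O_j\subset E_{n_j}(t_j)\subset E_j(t_j)$. An outer $O_j$ lies in $\{f>1/k_j\}$ and later sets lie in $\{f<1/k_j\}$, so it is disjoint from them. Inner and outer sets are disjoint, and two inner sets are disjoint because the sets $R_j$ are.
\end{proof}

\begin{proof}[Proof in case (II)]
Now we work inside $Z$. The set $\{x\in Z:\theta(x)=t_j\}$ is a nonempty $G_\delta$ of $K$ contained in $Z$. By (II) its interior $H_j$ in $K$ is nonempty, and $H_j\subset E_j(t_j)$. If $H_j\not\subset\overline B$, call $j$ outer and replace $H_j$ by $H_j\setminus\overline B$; otherwise call $j$ inner. We treat the outer and the inner indices $j$ separately, each in increasing order, and choose $O_j\subset H_j$. During the construction the sets $H_j$ that belong to indices not yet treated are replaced by smaller nonempty open sets, again denoted $H_j$. The only difficulty is that $O_i$ must be chosen so small that infinitely many $H_j$ survive its removal; alternative (II) makes this possible, since it allows us to impose countably many open conditions at once.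

\emph{Outer indices.} To treat $i$, pick $x\in H_i$. As $K$ is connected and non-degenerate, it has no isolated points, so for every later outer $j$ there is $y_j\in H_j\setminus\{x\}$. The set $H_i\setminus\{y_j:j>i\text{ outer}\}$ is a $G_\delta$ containing $x$; by (G3) it contains a closed $G_\delta$ set $P\ni x$ of $K$. By (II), $P$ has nonempty interior. Let $O_i$ be a nonempty cozero set of $K$ contained in $P$, and replace each later outer $H_j$ by the open set $H_j\setminus P\ni y_j$. All later outer sets are then disjoint from $O_i$.

\emph{Inner indices.} To treat $i$, pick $x\in H_i$ and let $r=\rho(x)\in\Omega$. By \eqref{eq:Br}, $B_r$ is nowhere dense, so for every later inner $j$ there is $y_j\in H_j\setminus B_r$. Then $\rho(y_j)\ne r$; pick $S_j\in r\setminus\rho(y_j)$. As $H_i\subset\overline B$, each $H_i\cap\rho^{-1}(S_j^*)$ is open in $K$. So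
\[
P=H_i\cap\bigcap_{j>i\text{ inner}}\rho^{-1}(S_j^*)
\]
is a $G_\delta$ of $K$ that contains $x$ and is contained in $Z$. By (II) its interior $Q$ in $K$ is nonempty. Apply Lemma~\ref{lem:open} to $Q$ to get $G$ and $Q_1\subset Q$. If $G\in\rho(y_j)$ for some later inner $j$, then $\rho(y_j)\in\Omega\cap G^*\subset\rho(Q)\subset S_j^*$, contrary to the choice of $S_j$. So $G\notin\rho(y_j)$ for all later inner $j$. Let $O_i\subset Q_1$ be a nonempty cozero set of $K$, and replace each later inner $H_j$ by the open set $H_j\cap\rho^{-1}((\omega\setminus G)^*)\ni y_j$. Finally let $R_i$ be $G$ minus the finitely many sets $R_{i'}$ chosen at earlier inner $i'$. By the replacements made at these earlier stages no such $R_{i'}$ belongs to any $\rho(x')$ with $x'\in H_i$. Since $\rho(O_i)\subset\rho(Q_1)\subset G^*$, it follows that $\rho(O_i)\subset R_i^*$. The $R_i$ are pairwise disjoint, and hence so are the inner $O_i$. They are also disjoint from the outer ones.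
\end{proof}

\subsection{Carving out the new set}

\begin{lemma}[Splitting Lemma]\label{lem:split}
Let $B$ be a standard family with $K\not\subset\overline B$, and let $h:\beta A\to[0,1]$ be continuous with $W=\{h>0\}\subset\overline B$. Let $Z$ be a nonempty closed $G_\delta$ subset of $K$ that satisfies (I) or (II), let $T\subset[0,1]$ be nonempty and compact, and let $\theta:Z\to T$ be a continuous surjection. Then there are a closed $G_\delta$ set $Z'\subset Z$ of $K$ and a continuous $\varepsilon:Z'\to\{0,1\}$ such that $(\theta,\varepsilon):Z'\to T\times\{0,1\}$ is onto and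
\begin{equation}\label{eq:star}
x,y\in Z'\cap W,\ \rho(x)=\rho(y)\ \Longrightarrow\ \theta(x)=\theta(y).
\end{equation}
\end{lemma}

\begin{proof}
Let $D\subset T$ be countable and dense, and let $(t_j,\delta_j)_{j\ge1}$ be a sequence that lists each element of $D\times\{0,1\}$ infinitely often. Let $f,\hat\theta$ be as above and take $O_j,R_j$ from Lemma~\ref{lem:disjoint}.

\emph{The two labels.} The set $O=\bigcup_jO_j$ is a cozero set of $K$, and the map $\varphi:O\to T\times\{0,1\}$ with value $(t_j,\delta_j)$ on $O_j$ is continuous. By (G2), $K$ is an F-space, so $\varphi$ extends to a continuous map $\hat\varphi=(\hat\varphi_1,\hat\varphi_2):K\to[0,1]^2$. This is the label seen from the sets $O_j$. The label read off from the index is defined as follows. Let $\psi:\omega\to T\times\{0,1\}$ equal $(t_j,\delta_j)$ on $R_j$ for inner $j$ and be constant elsewhere, let $\hat\psi:\beta\omega\to T\times\{0,1\}$ be its continuous extension, and put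
\[
\eta=\hat\psi\circ\rho:K\cap\overline B\to T\times\{0,1\}.
\]
By Tietze's theorem the function $|\eta-\hat\varphi|$ on the closed set $K\cap\overline B$ has a continuous extension $\kappa:K\to[0,2]$.

\emph{Definition of $Z'$.} We keep the points of $Z$ at which $\hat\varphi_1$ agrees with $\theta$, the new digit is $0$ or $1$, and the two labels agree with each other wherever $h>0$:
\[
Z'=\bigl\{x\in Z:\ \hat\varphi_1(x)=\hat\theta(x),\ \hat\varphi_2(x)\in\{0,1\},\ \kappa(x)h(x)=0\bigr\},\qquad\varepsilon=\hat\varphi_2|_{Z'}.
\]
This is a closed $G_\delta$ of $K$, and $\varepsilon$ is continuous.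

\emph{Proof of \eqref{eq:star}.} Let $x,y\in Z'\cap W$ with $\rho(x)=\rho(y)$. Then $\kappa(x)=\kappa(y)=0$, so $\hat\varphi(x)=\eta(x)=\eta(y)=\hat\varphi(y)$ and $\theta(x)=\hat\varphi_1(x)=\hat\varphi_1(y)=\theta(y)$.

\emph{$(\theta,\varepsilon)$ is onto.} Let $\Lambda=\bigcap_i\overline{\bigcup_{j\ge i}O_j}$. We claim that $\Lambda\subset Z'$. Since $O_j\subset E_j(t_j)$, we have $f\le\frac1i$ and $|\hat\theta-\hat\varphi_1|\le\frac1i$ on $\overline{\bigcup_{j\ge i}O_j}$; so $f=0$ and $\hat\theta=\hat\varphi_1$ on $\Lambda$. On $\overline O$ we have $\hat\varphi_2\in\{0,1\}$. If $j$ is inner, then $\rho(O_j)\subset R_j^*$ and hence $\eta=(t_j,\delta_j)=\hat\varphi$ on $O_j$, so that $\kappa=0$ there. If $j$ is outer, then $h=0$ on $O_j$ because $W\subset\overline B$. So $\kappa h=0$ on $O$, hence on $\overline O\supset\Lambda$. This proves the claim.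

Given $(t,\delta)\in T\times\{0,1\}$, choose $j_1<j_2<\cdots$ with $\delta_{j_i}=\delta$ and $t_{j_i}\to t$, and choose $x_i\in O_{j_i}$. Any cluster point $x$ of $(x_i)$ lies in $\Lambda\subset Z'$, and $(\theta,\varepsilon)(x)=\hat\varphi(x)=\lim_i\hat\varphi(x_i)=(t,\delta)$.
\end{proof}

\section{The tree}\label{sec:tree}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $S\neq\emptyset$ be a $G_\delta$ subset of $K$, and let $\mathcal U$ be a $\pi$-base of $K$ with $|\mathcal U|\le\omega_1$. We may assume $K\notin\mathcal U$: as $K$ is non-degenerate, every nonempty open set contains a nonempty open set different from $K$, so deleting $K$ leaves a $\pi$-base.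

\emph{Families for the members of $\mathcal U$.} Let $U\in\mathcal U$. Pick $y_U\in U$ and apply Lemma~\ref{lem:cover} to $L=K\setminus U\neq\emptyset$ and $y_0=y_U$. We get a standard family $B^U$ and an open $G'\subset\beta A$ with $K\setminus U\subset G'\subset\overline{B^U}$ and $y_U\notin\overline{B^U}$; so $K\not\subset\overline{B^U}$. By Urysohn's lemma there is a continuous $h^U:\beta A\to[0,1]$ that is $1$ on $K\setminus U$ and $0$ off $G'$. Then $\{h^U>0\}\subset\overline{B^U}$. We claim:
\begin{equation}\label{eq:dagger}
\parbox{0.82\textwidth}{if $x,y$ lie in the same composant of $K$, then for some $U\in\mathcal U$ we have $h^U(x),h^U(y)>0$ and $\rho_{B^U}(x)=\rho_{B^U}(y)$.}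
\end{equation}
Indeed, some proper subcontinuum $L$ of $K$ contains $x$ and $y$. Choose $U\in\mathcal U$ with $U\subset K\setminus L$. Then $L\subset K\setminus U\subset\{h^U>0\}\subset\overline{B^U}$, and by Lemma~\ref{lem:index}(a) the index $\rho_{B^U}$ is constant on $L$.

\emph{The starting set.} Suppose some nonempty $G_\delta$ of $K$ contained in $S$ has empty interior in $K$. By (G3) it contains a nonempty closed $G_\delta$ set $Z_0$ of $K$, which is nowhere dense, so $Z_0$ satisfies (I). Otherwise let $Z_0\subset S$ be any nonempty closed $G_\delta$ of $K$, which exists by (G3); then $Z_0$ satisfies (II). In both cases every nonempty closed $G_\delta$ of $K$ contained in $Z_0$ has the same property.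

\emph{The recursion.} Let $(U_\alpha)_{\alpha<\omega_1}$ list $\mathcal U$ so that each member occurs uncountably often. We construct a decreasing sequence of closed $G_\delta$ sets $Z_\alpha$ of $K$, $\alpha<\omega_1$, and continuous $\varepsilon_\alpha:Z_{\alpha+1}\to\{0,1\}$ such that for every $\alpha<\omega_1$ the map
\[
\theta_\alpha=(\varepsilon_\beta|_{Z_\alpha})_{\beta<\alpha}:Z_\alpha\to2^\alpha
\]
is onto. For $\alpha=0$ the space $2^0$ is a point.

Successor step. As $\alpha$ is countable, $2^\alpha$ is homeomorphic to a compact set $T\subset[0,1]$; this is why the tree is built up to height $\omega_1$ only. The set $Z_\alpha\subset Z_0$ is nonempty, since $\theta_\alpha$ is onto, and so it satisfies (I) or (II). Lemma~\ref{lem:split} applied to $Z_\alpha$, $\theta_\alpha$, $B^{U_\alpha}$ and $h^{U_\alpha}$ yields $Z_{\alpha+1}$ and $\varepsilon_\alpha$ such that $\theta_{\alpha+1}=(\theta_\alpha,\varepsilon_\alpha)$ maps $Z_{\alpha+1}$ onto $2^{\alpha+1}$ and, for $x,y\in Z_{\alpha+1}$,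
\begin{equation}\label{eq:alpha}
h^{U_\alpha}(x),h^{U_\alpha}(y)>0,\ \ \rho_{B^{U_\alpha}}(x)=\rho_{B^{U_\alpha}}(y)\ \Longrightarrow\ \theta_\alpha(x)=\theta_\alpha(y).
\end{equation}

Limit step. For a limit $\lambda<\omega_1$ the set $Z_\lambda=\bigcap_{\alpha<\lambda}Z_\alpha$ is a closed $G_\delta$, because $\lambda$ is countable. Given $\sigma\in2^\lambda$, the nonempty compact sets $\{x\in Z_\alpha:\theta_\alpha(x)=\sigma|\alpha\}$, $\alpha<\lambda$, decrease, so they have a common point; there $\theta_\lambda=\sigma$. Hence $\theta_\lambda$ is onto.

\emph{The branches.} For $\sigma\in2^{\omega_1}$ the nonempty compact sets $\{x\in Z_\alpha:\theta_\alpha(x)=\sigma|\alpha\}$, $\alpha<\omega_1$, decrease; let $x_\sigma$ be a common point of them. Then $x_\sigma\in Z_0\subset S$. Let $\sigma\ne\tau$ and suppose that $x_\sigma,x_\tau$ lie in the same composant of $K$. Take $U$ from \eqref{eq:dagger}. For all sufficiently large $\alpha<\omega_1$ we have $\sigma|\alpha\ne\tau|\alpha$; since $U$ occurs uncountably often in the list, there is such an $\alpha$ with $U_\alpha=U$. As $x_\sigma,x_\tau\in Z_{\alpha+1}$, \eqref{eq:alpha} gives $\sigma|\alpha=\theta_\alpha(x_\sigma)=\theta_\alpha(x_\tau)=\tau|\alpha$,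 a contradiction. So the $2^{\omega_1}$ points $x_\sigma$ of $S$ lie in pairwise different composants of $K$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{GJ} L. Gillman and M. Jerison, \emph{Rings of Continuous Functions}.
\bibitem{source} \emph{The subcontinua of $\beta[0,\infty)-[0,\infty)$}, \url{http://topology.nipissingu.ca/tp/reprints/v11/tp11210.pdf}.
\end{thebibliography}

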